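# Thinned cube skeletons and plane sections through the points of a set of critical dimension

## A thinned family of cube skeletons

Let $1\le k\le n-1$ and $m=n-k$, and let $U\subset\mathbb R^n$ be compact with $0<\mathcal H^k(U)<\infty$. Cover $U$ by finitely many small balls $B(x_i,r_i)$ with centers in $U$ and with $\sum_i r_i^k\le C(\mathcal H^k(U)+1)$. The definition of Hausdorff measure allows this at every scale. Around each $x_i$ put the axis-parallel cube with center $x_i$ and side $6r_i$, throw away the cube, and keep only its $k$-skeleton $\Sigma_i$, the union of its closed $k$-dimensional faces. For $n=2$, $k=1$ this is the boundary of a square.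

Two facts make the sets $\Sigma_i$ useful. First, they are cheap: $\mathcal H^k(\Sigma_i)\le Cr_i^k$, so all of them together cost at most $C(\mathcal H^k(U)+1)$, however small the balls are. Second, they are opaque: an affine $m$-plane that meets the cube must meet $\Sigma_i$ (Lemma 2 below).

Now thin the family. Fix a small $p>0$, keep each $\Sigma_i$ independently with probability $p$, and let $R$ be the union of those kept. The expected cost drops to at most $pC(\mathcal H^k(U)+1)$. If an $m$-plane meets $N$ of the balls $B(x_i,3r_i)$, it misses $R$ with probability at most $(1-p)^N$, which is tiny once $N$ is much larger than $1/p$. So thinning divides the cost by $1/p$ and loses almost no planes, provided that a typical $m$-plane through a typical point of $U$ passes close to far more than $1/p$ of the balls. We shall see that this happens exactly in the situation one would hope for: when almost all $k$-dimensional projections of $U$ have measure zero (Lemma 3).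

If we run this with $p=2^{-l}$ at stage $l=1,2,\dots$, at smaller and smaller scales, we add to $U$ a set of finite $\mathcal H^k$ measure, and almost every $m$-plane through almost every point of $U$ meets all but finitely many of the stages. That produces planes with infinitely many points of the enlarged set on them, and this is what the construction is for. It decides the following matter.

Let $0<m<n$ be integers, let $G(n,m)$ be the Grassmannian of $m$-dimensional linear subspaces of $\mathbb R^n$, let $\gamma_{n,m}$ be its unique orthogonally invariant Borel probability measure, and let $\tau_xV=\{x+v:v\in V\}$. Theorem 6.6 of the paper "Hausdorff Dimension, Orthogonal Projections and Intersections with Planes" says: if $s>n-m$ and $E\subset\mathbb R^n$ is a Suslin set with $0<\mathcal H^s(E)<\infty$, then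
$$\dim E\cap\tau_xV=s+m-n\quad\text{and}\quad \mathcal H^{s+m-n}(E\cap\tau_xV)<\infty$$
for $\mathcal H^s\times\gamma_{n,m}$ almost all $(x,V)\in E\times G(n,m)$. The paper says that it seems to be an open question whether this holds for $s=n-m$. In that case the assertion reads: for almost all $(x,V)$ the section $E\cap\tau_xV$ has dimension $0$ and is a *finite set*, since $\mathcal H^0$ is counting measure. The dimension clause turns out to be true, and the finiteness clause false, for every pair $0<m<n$.

## Conventions, textbook facts, and the four theorems

Throughout, $k=n-m\in\{1,\dots,n-1\}$, $G=G(n,m)$, $\gamma=\gamma_{n,m}$. For $V\in G$ write $W=V^\perp$, a $k$-dimensional space, and let $P_W$ be the orthogonal projection onto $W$. Then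
$$\tau_xV=P_W^{-1}(P_Wx),\qquad \operatorname{dist}(y,\tau_xV)=|P_W(y-x)|.$$
For $n=2$, $m=1$ we are looking at lines through $x$ in the plane, and $\gamma$ is normalized angle. For $n=3$, $m=2$ we slice a set of finite length ($k=1$) by planes. For $n=3$, $m=1$ we slice a set of finite area ($k=2$) by lines.

The measure $\mathcal H^k(A)$ is $\lim_{\delta\to0}\inf\sum_i(\operatorname{diam}D_i)^k$, the infimum being over countable covers $A\subset\bigcup_iD_i$ with $\operatorname{diam}D_i<\delta$. Another normalization changes it by a constant factor. $\mathcal L^k$ is Lebesgue measure on $W$; on $W$ the measures $\mathcal H^k$ and $\mathcal L^k$ are constant multiples of each other. $\alpha(j)$ is the volume of the unit ball of $\mathbb R^j$, and $B(x,r)$ is the closed ball. The letters $c,C,C'$ denote constants depending only on $n,m$. "Almost all $(x,V)\in E\times G$" refers to the product of the restriction $\mathcal H^k\llcorner E$ with $\gamma$.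

**Definition (Suslin sets).** A Suslin set is a continuous image (equivalently, a projection) of a Borel subset of a Euclidean space or of another complete separable metric space. Every Borel set is Suslin. Suslin sets are closed under countable unions and intersections and under projections, and they are measurable for the completion of every finite Borel measure.

Here is the use we make of them. If $E$ is Suslin and $p\ge1$ is an integer, then $\{(x,V)\in E\times G:\#(E\cap\tau_xV)\ge p\}$ is the projection of the Suslin set of all $(x,V,y_1,\dots,y_p)$ with $x,y_1,\dots,y_p\in E$, the $y_i$ distinct, and $y_i-x\in V$. Hence it is Suslin and measurable. In the same way the sets $\{V:\#(A\cap\tau_xV)\ge p\}$ and $\{w\in W:\#(A\cap P_W^{-1}w)\ge p\}$ are measurable for Suslin $A$. So all counting functions below may be integrated.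

**Definition (rectifiable, purely unrectifiable).** A set is rectifiable if $\mathcal H^k$-almost all of it is covered by countably many $k$-dimensional embedded $C^1$ submanifolds of $\mathbb R^n$ (equivalently, by countably many Lipschitz images of $\mathbb R^k$, Federer 3.2.29). It is purely unrectifiable if it meets every such submanifold in an $\mathcal H^k$-null set.

A circle in the plane is rectifiable for $k=1$. The four-corner Cantor set
$$\mathcal C=\Big\{\sum_{j\ge1}4^{-j}a_j:\ a_j\in\{0,3\}^2\Big\}\subset\mathbb R^2$$
is purely unrectifiable for $k=1$, as we verify in the section on Theorem B.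

We use the following facts.

1. Density theorem (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 6.2): if $\mathcal H^k(A)<\infty$ and $\mu=\mathcal H^k\llcorner A$, then $\limsup_{r\to0}(2r)^{-k}\mu(B(x,r))\le1$ for $\mathcal H^k$-a.e. $x\in A$.
2. Besicovitch–Federer projection theorem (Mattila's book, Thm 18.1; Federer 3.3.15): if $A$ is purely unrectifiable and $\mathcal H^k(A)<\infty$ (our sets are Suslin), then $\mathcal L^k(P_WA)=0$ for $\gamma_{n,k}$-a.e. $W$, that is, with $W=V^\perp$, for $\gamma$-a.e. $V$.
3. Area formula: if $\Gamma$ is a $k$-dimensional embedded $C^1$ submanifold and $S\subset\Gamma$ is Borel, then $\int_SJ(P_W|_{T_x\Gamma})\,d\mathcal H^k(x)=c\int_W\#(S\cap P_W^{-1}w)\,d\mathcal L^k(w)$ with a constant $c>0$ due to the normalization. The Jacobian $J(P_W|_{T_x\Gamma})$ vanishes exactly when $P_W$ has a kernel on $T_x\Gamma$, that is, when $T_x\Gamma\cap V\ne\{0\}$.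
4. Semicontinuity: for compact $K$ and $\varepsilon\ge0$ put $N_\varepsilon(P_WK)=\{w\in W:\operatorname{dist}(w,P_WK)\le\varepsilon\}$. Then $V\mapsto\mathcal L^k(N_\varepsilon(P_{V^\perp}K))$ is upper semicontinuous, hence Borel.

Fact 4 deserves its short proof. Let $V_j\to V$ and $W=V^\perp$. Since $g\mapsto gV$ is a continuous open map of $O(n)$ onto $G$, there are $g_j\in O(n)$ with $g_jV=V_j$ and $g_j\to\mathrm{id}$. Then $P_{V_j^\perp}=g_jP_Wg_j^{-1}$, so $N_\varepsilon(P_{V_j^\perp}K)=g_jN_\varepsilon(P_Wg_j^{-1}K)$. With $\eta_j=\max_{y\in K}|g_j^{-1}y-y|\to0$ we get $\mathcal L^k(N_\varepsilon(P_{V_j^\perp}K))\le\mathcal L^k(N_{\varepsilon+\eta_j}(P_WK))$. The right side tends to $\mathcal L^k(N_\varepsilon(P_WK))$, because the bounded sets $N_{\varepsilon+\eta}(P_WK)$ decrease to $N_\varepsilon(P_WK)$ as $\eta\downarrow0$.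

Now the statements.

**Theorem A (what remains true).** Let $E\subset\mathbb R^n$ be Suslin, $\mathcal H^k(E)<\infty$. For every $x\in\mathbb R^n$ and $\gamma$-a.e. $V$, the set $(E\cap\tau_xV)\setminus B(x,\delta)$ is finite for all $\delta>0$. Hence $E\cap\tau_xV$ is countable, and $\dim E\cap\tau_xV=0$ for every $x\in E$ and a.e. $V$. Moreover, for $\mathcal H^k$-a.e. $x\in E$, a.e. $V$ and every $\eta>0$,
$$\#\big((E\cap\tau_xV)\setminus B(x,r)\big)=O\Big(\log\tfrac1r\,\big(\log\log\tfrac1r\big)^{1+\eta}\Big)\qquad(r\to0).$$

**Theorem B (counterexample).** For all $0<m<n$ there is a compact $E\subset\mathbb R^n$ with $0<\mathcal H^{n-m}(E)<\infty$ and a compact $U\subset E$ with $\mathcal H^{n-m}(U)>0$ such that $\mathcal H^0(E\cap\tau_xV)=\infty$ for $\mathcal H^{n-m}\times\gamma_{n,m}$-a.e. $(x,V)\in U\times G(n,m)$.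

**Theorem C (general form).** Let $A$ be Suslin, $0<\mathcal H^k(A)<\infty$, with $\mathcal L^k(P_{V^\perp}A)=0$ for $\gamma$-a.e. $V$ (by Besicovitch–Federer: $A$ purely unrectifiable). For each $\varepsilon>0$ there is a countable union $R$ of $k$-dimensional closed cubes with $\mathcal H^k(R)<\varepsilon$ such that, with $E=A\cup R$, the set $E\cap\tau_xV$ is infinite for $\mathcal H^k\times\gamma$-a.e. $(x,V)\in A\times G$. If $A$ is compact, $E$ can be taken compact.

**Theorem D (converse and classification).** For a Suslin set $A$ with $\mathcal H^k(A)<\infty$ the following are equivalent: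

- (i) $A$ is rectifiable;
- (ii) for every Suslin $E\supset A$ with $\mathcal H^k(E)<\infty$, $E\cap\tau_xV$ is finite for $\mathcal H^k\times\gamma$-a.e. $(x,V)\in A\times G$.

In particular, finiteness holds if $E$ is rectifiable, and for general $E$ it holds at a.e. point of its rectifiable part.

Theorems A and B together say that Theorem 6.6 does not extend to $s=n-m$: the statement is false for every $0<m<n$, because its clause $\mathcal H^0(E\cap\tau_xV)<\infty$ fails on a set of positive $\mathcal H^{n-m}\times\gamma_{n,m}$ measure in $E\times G$, while its clause $\dim E\cap\tau_xV=0$ is true.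

## Segments, shrinking circles, and the four-corner set by hand

Take $n=2$, $m=k=1$, so that we intersect sets of finite length with lines.

If $E$ is a segment, every line through $x\in E$ in a direction other than that of $E$ meets $E$ only at $x$. Finiteness is clear.

Now let $E$ be the origin together with the circles $S_j$ of radius $2^{-j}$ about the origin, $j\ge1$. This is compact, and $\mathcal H^1(E)=\sum_j2\pi2^{-j}=2\pi$. Every line through $0$ meets every $S_j$, so at the single point $x=0$ finiteness fails for all $V$. At any other $x\in E$ it holds for all $V$ but one: a line through $x$ missing $0$ has a positive distance $d$ from $0$, so it meets only circles with $2^{-j}\ge d$, each in at most two points. The failure is confined to one point, a null set. But the example shows the mechanism to be reproduced: surround the point by opaque obstacles at infinitely many scales.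

A sensible attempt is to surround *every* point of a set $U$ of positive measure in this way. At scale $\delta$, cover $U$ by balls $B(x_i,r_i)$ with $2r_i<\delta$ and put a cube skeleton around each. The cost is comparable to $\sum_ir_i^k$. However, by the definition of Hausdorff measure,
$$\sum_i(2r_i)^k\ge\inf\Big\{\sum_i(\operatorname{diam}D_i)^k:\ U\subset\bigcup_iD_i,\ \operatorname{diam}D_i<\delta\Big\}\longrightarrow\mathcal H^k(U)>0\qquad(\delta\to0).$$
So every scale costs at least a fixed amount, and infinitely many scales exhaust any finite budget: the sum of the costs diverges. This is where the attempt stops. One must use a small part of the skeletons at each scale, so a plane through $x$ cannot rely on the skeleton around $x$. It has to be caught by a skeleton around some *other* point of $U$ that it happens to pass near.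

Whether there are many such points depends on $U$. For $U=[0,1]\times\{0\}$, with balls of radius $1/N$ centered at $i/N$, a line through $x\in U$ at angle $\theta\ne0$ with the segment is at distance $|x-x_i||\sin\theta|$ from $x_i=(i/N,0)$. So it meets $B(x_i,3/N)$ for at most $6/|\sin\theta|+1$ indices, a bound independent of $N$. Thinning by a small $p$ would lose most of these lines.

For the four-corner set $\mathcal C$ the count can be large. At level $j$, $\mathcal C$ is covered by $4^j$ squares of side $4^{-j}$, one for each choice of the digits $a_1,\dots,a_j$, since $\sum_{i>j}3\cdot4^{-i}=4^{-j}$. Their projections to the horizontal axis form only $2^j$ different intervals, each shared by $2^j$ squares. So the vertical line through any $x\in\mathcal C$ meets at least $2^j$ squares. The horizontal projection of $\mathcal C$ is null, being covered by $2^j$ intervals of length $4^{-j}$, and it is this compression that forces the multiplicity.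

There are exceptional directions. The functional $y\mapsto2y_1+y_2$ sends $(a_{j,1},a_{j,2})\in\{0,3\}^2$ bijectively to $3d_j$ with $d_j\in\{0,1,2,3\}$, so the level-$j$ squares go to the intervals $[3q4^{-j},3(q+1)4^{-j}]$, $0\le q<4^j$, each occurring once. In that direction there is no overlap and the projection is an interval. So "almost every $V$" is the right scope.

## Counting points on planes, and the proof of Theorem A

Here is the tool for showing that sections are small.

**Lemma 1.** Let $A$ be Suslin.

(a) If $x\in\mathbb R^n$, $\delta>0$ and $|y-x|\ge\delta$ for all $y\in A$, then $\int\#(A\cap\tau_xV)\,d\gamma(V)\le C\delta^{-k}\mathcal H^k(A)$.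

(b) For every $V$, with $W=V^\perp$: $\int_W\#(A\cap P_W^{-1}w)\,d\mathcal L^k(w)\le C\mathcal H^k(A)$.

(c) If $\mathcal H^k(A)=0$ and $x\notin A$, then $A\cap\tau_xV=\emptyset$ for $\gamma$-a.e. $V$.

**Step 1: how likely a random plane is to come near a given point.** This step supplies the one geometric estimate behind (a): for $y\ne0$ and $t>0$,
$$\gamma\{V:\operatorname{dist}(y,V)\le t|y|\}\le Ct^k.\tag{1}$$
Let $V_0=\{u:u_1=\dots=u_k=0\}$. If $g\in O(n)$ is Haar distributed, $gV_0$ has distribution $\gamma$. Moreover $\operatorname{dist}(y,gV_0)$ is the length of the first $k$ coordinates of $g^{-1}y$, and $g^{-1}y/|y|$ is uniformly distributed on $S^{n-1}$. So the left side of (1) is the normalized surface measure of $\{u\in S^{n-1}:|(u_1,\dots,u_k)|\le t\}$. In polar coordinates this equals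
$$\frac{\mathcal L^n\{z\in B(0,1):|(z_1,\dots,z_k)|\le t|z|\}}{\mathcal L^n(B(0,1))}\le\frac{\alpha(k)t^k\,\alpha(m)}{\alpha(n)},$$
because the set in the numerator lies in $\{|(z_1,\dots,z_k)|\le t\}\cap\{|(z_{k+1},\dots,z_n)|\le1\}$. Letting $t\to0$ we also see $\gamma\{V:y\in V\}=0$ for $y\ne0$.

**Step 2: replacing points by small pieces.** This step bounds the counts by quantities we can integrate. We may assume $\mathcal H^k(A)<\infty$. For each $j$ cover $A$ by closed sets $F_i$ of diameter $<1/j$ with $\sum_i(\operatorname{diam}F_i)^k\le\mathcal H^k(A)+1/j$ (closures do not change diameters), and put $A_{j,i}=A\cap F_i\setminus\bigcup_{l<i}F_l$. These are disjoint Suslin sets with union $A$. Let $N_j$ be the number of $i$ for which $A_{j,i}$ meets $\tau_xV$ (for (a)), respectively $P_W^{-1}w$ (for (b)). It is measurable, being a countable sum of indicators of measurable sets. Two distinct points of $A$ lie in different pieces as soon as $1/j$ is less than their distance. So if the plane contains at least $q$ points of $A$, then $N_j\ge q$ for all large $j$. Hence the count in (a), respectively (b), is at most $\liminf_jN_j$.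

**Step 3: integrating.** This step finishes (a) and (b). For (a), suppose $A_{j,i}\neq\emptyset$, fix $y\in A_{j,i}$ and let $d=\operatorname{diam}A_{j,i}$. If $\tau_xV$ meets $A_{j,i}$, then $\operatorname{dist}(y-x,V)\le d\le(d/\delta)|y-x|$. By (1) the set of such $V$ has measure at most $C(d/\delta)^k$; if $d=0$ it is contained in $\{V:y-x\in V\}$ and has measure $0$. Therefore $\int N_j\,d\gamma\le C\delta^{-k}(\mathcal H^k(A)+1/j)$, and Fatou's lemma gives (a). For (b), $A_{j,i}$ meets $P_W^{-1}w$ exactly when $w\in P_WA_{j,i}$. That set lies in a ball of radius $d$, so its measure is at most $\alpha(k)d^k$. Sum over $i$ and use Fatou again.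

**Step 4: null sets.** This step proves (c). The set $A\setminus B(x,1/j)$ is $\mathcal H^k$-null and at distance at least $1/j$ from $x$, so by (a) a.e. $\tau_xV$ misses it. Since $x\notin A$, the union of these sets over $j$ is $A$. $\square$

**Proof of Theorem A, finiteness away from $x$.** The purpose is to read off the first two sentences. Apply Lemma 1(a) to $E\setminus B(x,1/j)$ for $j=1,2,\dots$: for a.e. $V$ all the counts $\#\big((E\cap\tau_xV)\setminus B(x,1/j)\big)$ are finite. Hence $(E\cap\tau_xV)\setminus B(x,\delta)$ is finite for every $\delta>0$, and $E\cap\tau_xV$ is countable. If $x\in E$ it is nonempty as well, so its dimension is $0$.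

**Proof of Theorem A, the growth bound.** The purpose is to see how fast the count can grow as the excluded ball shrinks. Let $\mu=\mathcal H^k\llcorner E$. By the density theorem, for $\mu$-a.e. $x$ there is $C_x<\infty$ with $\mu(B(x,r))\le C_xr^k$ for $0<r\le1$ (for $r$ not small use $\mu(E)<\infty$). Fix such an $x$. On the annulus $2^{-i}\le|y-x|<2^{1-i}$, $i\ge1$, Lemma 1(a) with $\delta=2^{-i}$ bounds the mean count by
$$C\,2^{ik}\mu(B(x,2^{1-i}))\le C\,2^kC_x,$$
and on $|y-x|\ge1$ it bounds it by $C\mu(E)$. Adding the annuli $i=1,\dots,j$ gives, with a new constant $C'_x$,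
$$\int\#\big((E\cap\tau_xV)\setminus B(x,2^{-j})\big)\,d\gamma(V)\le C'_xj\qquad(j\ge1).$$
Take $j=2^i$. By Chebyshev, the count outside $B(x,2^{-2^i})$ exceeds $2^ii^{1+\eta}$ on a set of $V$ of measure at most $C'_xi^{-1-\eta}$. These are summable, so by Borel–Cantelli, for a.e. $V$ the count is at most $2^ii^{1+\eta}$ for all large $i$. If $2^{-2^i}\le r\le2^{-2^{i-1}}$, the count outside $B(x,r)$ is at most the one outside $B(x,2^{-2^i})$, while $\log_2\frac1r\ge2^{i-1}$ and $\log_2\log_2\frac1r\ge i-1$. This is the claimed bound for one $\eta$. Taking $\eta=1,\frac12,\frac13,\dots$ gives it for all $\eta>0$. $\square$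

It is instructive to see why Lemma 1 does not prove finiteness. With $x$ fixed, each dyadic annulus contributes up to a constant to the mean count, at every scale, and these bounds do not sum. With $V$ fixed, (b) shows that $E\cap P_W^{-1}w$ is finite for $\mathcal L^k$-a.e. $w\in W$. But we want this for $w=P_Wx$ with $\mathcal H^k$-a.e. $x\in E$, and the exceptional null set of $w$ can pull back to a large part of $E$. If $P_WE$ is itself null, (b) says nothing at all about the planes through points of $E$. So null projections are the place to look for a counterexample, and by the preceding section they are also what makes planes pass near many pieces of the set.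

## Opaque skeletons and forced multiplicity

**Lemma 2.** An affine $m$-plane $P$ that meets a closed cube $Q\subset\mathbb R^n$ meets the $k$-skeleton of $Q$ (the union of its closed faces of dimension $k$).

For $n=3$ this says that a line meeting a cube meets one of its faces ($m=1$, $k=2$), and a plane meeting a cube meets one of its edges ($m=2$, $k=1$).

*Proof.* The set $P\cap Q$ is nonempty, compact and convex, so it has an extreme point $z$ (for instance a point of maximal norm). Let $F$ be the face of $Q$ that contains $z$ in its relative interior. If $\dim F>k=n-m$, then $\dim F+\dim P>n$, so some $u\ne0$ is parallel to both $F$ and $P$. For small $t>0$ the points $z\pm tu$ lie in $F\cap P\subset P\cap Q$, and $z$ is their midpoint, contradicting extremality. So $\dim F\le k$, and $F$ lies in a $k$-dimensional face. $\square$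

The next lemma turns small projections into large multiplicity. For almost all $x$ to have a plane that passes near few balls, the projected balls would have to be nearly disjoint, and then their total volume could not be squeezed into a neighborhood of a null set.

**Lemma 3 (multiplicity).** Let $\mu$ be a finite Borel measure, $K$ compact, and let $B_i=B(x_i,r_i)$, $i=1,\dots,q$, be closed balls with $x_i\in K$, $r_i\le\varepsilon$, $K\subset\bigcup_iB_i$ and $\mu(B_i)\le C_0r_i^k$. For $V\in G$, $W=V^\perp$, put
$$f(x,V)=\#\{i:\tau_xV\cap B(x_i,3r_i)\ne\emptyset\}=\#\{i:|P_Wx-P_Wx_i|\le3r_i\}.$$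
Then for every integer $M\ge1$
$$\mu\{x\in K:f(x,V)<M\}\le\frac{C_0}{\alpha(k)}\,M\,\mathcal L^k\big(N_\varepsilon(P_WK)\big).$$

*Proof.* Order the balls so that $r_1\ge r_2\ge\dots\ge r_q$, and let $b_i=P_WB_i$, the ball of radius $r_i$ about $P_Wx_i$ in $W$. Let $I$ be the set of indices $i$ such that some $x\in K\cap B_i$ has $f(x,V)<M$.

**Step 1: few earlier balls overlap $b_i$.** This step uses the factor $3$ and the ordering. Let $i\in I$, with a witness $x$ as above. If $j<i$ and $b_j\cap b_i\ne\emptyset$, then $|P_Wx_i-P_Wx_j|\le r_i+r_j$ and
$$|P_Wx-P_Wx_j|\le|P_Wx-P_Wx_i|+|P_Wx_i-P_Wx_j|\le r_i+(r_i+r_j)\le3r_j,$$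
since $r_i\le r_j$. So $j$ is counted in $f(x,V)$, and there are fewer than $M$ such $j$.

**Step 2: coloring.** This step splits $I$ into few disjoint families. Go through $I$ in increasing order and give $i$ one of $M$ colors not used by any earlier $j\in I$ with $b_j\cap b_i\ne\emptyset$. By Step 1 at most $M-1$ colors are forbidden, so this is possible. Balls $b_i$ of the same color are disjoint.

**Step 3: volume.** This step compares measure and volume. Since $P_Wx_i\in P_WK$ and $r_i\le\varepsilon$, each $b_i$ lies in $N_\varepsilon(P_WK)$. Hence each color class has $\sum\alpha(k)r_i^k\le\mathcal L^k(N_\varepsilon(P_WK))$. Every $x\in K$ with $f(x,V)<M$ lies in some $B_i$, and then $i\in I$. Therefore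
$$\mu\{x\in K:f(x,V)<M\}\le\sum_{i\in I}\mu(B_i)\le C_0\sum_{i\in I}r_i^k\le\frac{C_0}{\alpha(k)}M\,\mathcal L^k(N_\varepsilon(P_WK)).\qquad\square$$

## Random selection at every scale: the proof of Theorem C

Let $A$ be as in Theorem C, let $\mu=\mathcal H^k\llcorner A$, a finite Borel measure, and put $C_0=2^{k+1}$.

**Step 1: compact pieces with uniform density bounds.** Lemma 3 needs a compact set and the bound $\mu(B_i)\le C_0r_i^k$; this step provides both. For $q=1,2,\dots$ let
$$D_q=\{x:\mu(B(x,r))\le C_0r^k\text{ for all }0<r<1/q\}.$$
For closed balls, $x\mapsto\mu(B(x,r))$ is upper semicontinuous and $r\mapsto\mu(B(x,r))$ is right-continuous, so it suffices to impose the condition for rational $r$, and $D_q$ is Borel. The sets $D_q$ increase, and by the density theorem ($\limsup(2r)^{-k}\mu(B(x,r))\le1<2$) they cover $\mu$-a.e. point of $A$. Choose increasing $q_l$ with $\mu(A\setminus D_{q_l})<2^{-l-1}$. By inner regularity of the finite Borel measure $\mu$ on the measurable set $A\cap D_{q_l}$, choose compact subsets of $A\cap D_{q_l}$ that omit less than $2^{-l-1}$ of the measure, and replace the $l$-th compact set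 by the union of the first $l$. This gives compact sets $U_1\subset U_2\subset\dots\subset A$ and $\rho_l=1/q_l>0$ with $\mu(A\setminus U_l)<2^{-l}$ and
$$\mu(B(x,r))\le C_0r^k\qquad(x\in U_l,\ 0<r<\rho_l).$$
We work only with $l$ so large that $2^{-l}<\mu(A)$; then $U_l\ne\emptyset$.

**Step 2: a scale at which planes have high multiplicity.** Stage $l$ will use the selection probability $p_l=2^{-l}$ and will require multiplicity $M_l=l2^l$. These are chosen so that the costs $p_l$ are summable and the failure probabilities $(1-p_l)^{M_l}\le e^{-p_lM_l}=e^{-l}$ are summable too. This step fixes the scale $\varepsilon_l$. For a.e. $V$ the compact set $P_WU_l\subset P_WA$ is $\mathcal L^k$-null, so $\mathcal L^k(N_\varepsilon(P_WU_l))\downarrow0$ as $\varepsilon\downarrow0$. These quantities are bounded for $\varepsilon\le1$, uniformly in $V$, and Borel in $V$ by fact 4. By dominated convergence we can choose $\varepsilon_l\in(0,2^{-l})$ with $\varepsilon_l<\rho_l$ and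
$$\frac{C_0}{\alpha(k)}M_l\int\mathcal L^k\big(N_{\varepsilon_l}(P_{V^\perp}U_l)\big)\,d\gamma(V)\le2^{-l}.\tag{2}$$

**Step 3: an economical cover.** This step produces the balls. By the definition of $\mathcal H^k$ there are sets $D_i$ covering $U_l$, each meeting $U_l$, with $\operatorname{diam}D_i<\varepsilon_l/2$ and $\sum_i(\operatorname{diam}D_i)^k\le\mathcal H^k(U_l)+1\le\mu(A)+1$. Pick $x_i\in D_i\cap U_l$ and $r_i=\operatorname{diam}D_i+t_i$ with $0<t_i<\varepsilon_l/2$ and $\sum_i(2t_i)^k\le1$. The open ball of radius $r_i$ about $x_i$ contains $D_i$, so these open balls cover $U_l$. Choose a finite subcover, with index set $I_l$. Then $r_i\le\varepsilon_l<\rho_l$, and since $r_i^k\le(2\max\{\operatorname{diam}D_i,t_i\})^k\le2^k(\operatorname{diam}D_i)^k+(2t_i)^k$,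
$$\sum_{i\in I_l}r_i^k\le2^k(\mu(A)+1)+1.$$
Let $f_l(x,V)$ be the function $f$ of Lemma 3 for $K=U_l$ and the closed balls $B(x_i,r_i)$, $i\in I_l$. It is a finite sum of indicators of closed sets of pairs $(x,V)$, hence Borel. The hypotheses of Lemma 3 hold with $\varepsilon=\varepsilon_l$. Integrating its conclusion over $V$ and using (2),
$$(\mu\times\gamma)\{(x,V)\in U_l\times G:f_l(x,V)<M_l\}\le2^{-l}.\tag{3}$$

**Step 4: skeletons and random thinning.** This step constructs the $l$-th obstacle $R_l$. For $i\in I_l$ let $\Sigma_i$ be the $k$-skeleton of the axis-parallel closed cube with center $x_i$ and side $6r_i$. It consists of $2^{n-k}\binom nk$ closed $k$-dimensional cubes of side $6r_i$, so $\mathcal H^k(\Sigma_i)\le Cr_i^k$. The cube contains $B(x_i,3r_i)$, so Lemma 2 gives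
$$\tau_xV\cap B(x_i,3r_i)\ne\emptyset\ \Longrightarrow\ \tau_xV\cap\Sigma_i\ne\emptyset.\tag{4}$$
Select each $i\in I_l$ independently with probability $p_l$, and let $R_l$ be the union of the selected $\Sigma_i$. Let $X_1$ be the sum of $\mathcal H^k(\Sigma_i)$ over selected $i$, so $\mathcal H^k(R_l)\le X_1$, and let
$$X_2=(\mu\times\gamma)\{(x,V)\in U_l\times G:f_l(x,V)\ge M_l,\ \tau_xV\cap R_l=\emptyset\}.$$
(The set of $(x,V)$ with $\tau_xV\cap R_l=\emptyset$ is open because $R_l$ is compact.) The expected cost is
$$\mathbb EX_1=p_l\sum_{i\in I_l}\mathcal H^k(\Sigma_i)\le Cp_l\big(2^k(\mu(A)+1)+1\big)\le a_1:=C'p_l(\mu(A)+1).$$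
For the expected loss, fix $(x,V)$ with $f_l(x,V)\ge M_l$. By (4), $\tau_xV$ can miss $R_l$ only if none of the $f_l(x,V)$ indices counted by $f_l$ is selected, which has probability $(1-p_l)^{f_l(x,V)}\le(1-p_l)^{M_l}\le e^{-l}$. Interchanging the expectation (a finite sum) with the integral over $(x,V)$,
$$\mathbb EX_2\le(1-p_l)^{M_l}\mu(A)\le a_2:=e^{-l}\mu(A).$$
Since $\mathbb E(X_1/a_1+X_2/a_2)\le2$, some selection has $X_1/a_1+X_2/a_2\le2$, hence $X_1\le2a_1$ and $X_2\le2a_2$. Fix this selection. Together with (3),
$$\mathcal H^k(R_l)\le2C'2^{-l}(\mu(A)+1),\tag{5}$$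
$$(\mu\times\gamma)\{(x,V)\in U_l\times G:\tau_xV\cap R_l=\emptyset\}\le2^{-l}+2e^{-l}\mu(A).\tag{6}$$

**Step 5: the set $E$.** This step assembles the stages and checks size and compactness. By (5) we can choose $l_0$ such that $R=\bigcup_{l\ge l_0}R_l$ satisfies $\mathcal H^k(R)<\varepsilon$. It is a countable union of closed $k$-dimensional cubes. Put $E=A\cup R$. Then $E$ is Suslin and $0<\mathcal H^k(E)<\infty$. Suppose $A$ is compact. Each $R_l$ is compact, and since $x_i\in A$ and $r_i\le\varepsilon_l$, it lies in the $C\varepsilon_l$-neighborhood of $A$, with $\varepsilon_l\to0$. A sequence in $E$ has infinitely many terms in $A$, or infinitely many in a single $R_l$, or a subsequence $z_j\in R_{l_j}$ with $l_j\to\infty$. In the last case $\operatorname{dist}(z_j,A)\to0$, so a further subsequence converges to a point of $A$. In every case there is a limit point in $E$, so $E$ is compact.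

**Step 6: almost every plane meets almost all stages.** This step uses (6). Fix $l'\ge l_0$. For $l\ge l'$ we have $U_{l'}\subset U_l$, and the right side of (6) is summable in $l$. By Borel–Cantelli, for $\mu\times\gamma$-a.e. $(x,V)\in U_{l'}\times G$ we have $\tau_xV\cap R_l\ne\emptyset$ for all sufficiently large $l$. Since $\mu(A\setminus\bigcup_{l'}U_{l'})=0$, this holds for a.e. $(x,V)\in A\times G$.

**Step 7: the hits occur at infinitely many different points.** Step 6 alone would be compatible with all the hits happening at one point common to many $R_l$; this step rules that out. Let $Z$ be the set of points lying in infinitely many $R_l$. It is Borel, and $\mathcal H^k(Z)\le\sum_{l\ge L}\mathcal H^k(R_l)$ for every $L\ge l_0$, so by (5) $\mathcal H^k(Z)=0$. Thus $\mu$-a.e. $x\in A$ is not in $Z$, and for such $x$ Lemma 1(c) gives $Z\cap\tau_xV=\emptyset$ for a.e. $V$. The set of $(x,V)$ with $Z\cap\tau_xV\ne\emptyset$ is a projection of a Borel set, hence measurable, so by Fubini $Z\cap\tau_xV=\emptyset$ for a.e. $(x,V)\in A\times G$.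

So for a.e. $(x,V)\in A\times G$ the plane $\tau_xV$ meets $R_l$ for infinitely many $l$, but none of its points lies in infinitely many $R_l$. If $\bigcup_{l\ge l_0}(R_l\cap\tau_xV)$ were finite, then by the pigeonhole principle one of its points would lie in infinitely many $R_l$. Hence this set, and with it $E\cap\tau_xV$, is infinite. $\square$

## The four-corner set times a cube: the proof of Theorem B

It suffices to find, for all $0<m<n$, a compact $U\subset\mathbb R^n$ with $0<\mathcal H^k(U)<\infty$ and $\mathcal H^k(P_{V^\perp}U)=0$ for $\gamma$-a.e. $V$. Theorem C with $A=U$ then gives a compact $E\supset U$ as required. Let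
$$U=\mathcal C\times[0,1]^{k-1}\subset L:=\mathbb R^{k+1}\times\{0\}\subset\mathbb R^n,$$
which makes sense because $k+1\le n$. Points of $L$ are written $y=(y',y'')\in\mathbb R^2\times\mathbb R^{k-1}$. For $k=1$ the second component is absent and $U=\mathcal C$.

**Step 1: $0<\mathcal H^k(U)<\infty$.** This step checks the size. For each $j$, $U$ is covered by $4^j\cdot4^{j(k-1)}=4^{jk}$ cubes of dimension $k+1$ and side $4^{-j}$, hence of diameter $\sqrt{k+1}\,4^{-j}$. So $\mathcal H^k(U)\le(k+1)^{k/2}$. For the lower bound, the linear map $(y_1,y_2,z)\mapsto(2y_1+y_2,z)$ takes $U$ onto $[0,3]\times[0,1]^{k-1}$, since on $\mathcal C$ the values $2y_1+y_2$ are exactly the sums $\sum_j3\cdot4^{-j}d_j$ with $d_j\in\{0,1,2,3\}$, three times the base-4 expansions. A Lipschitz map cannot take an $\mathcal H^k$-null set to a set of positive $\mathcal H^k$ measure, so $\mathcal H^k(U)>0$.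

**Step 2: $\mathcal C$ is purely $1$-unrectifiable.** This step prepares the use of the projection theorem in the plane. Both coordinate projections of $\mathcal C$ equal $\{\sum_j3\cdot4^{-j}c_j:c_j\in\{0,1\}\}$, which is covered by $2^j$ intervals of length $4^{-j}$ for every $j$ and so is $\mathcal L^1$-null. Suppose $\mathcal H^1(\mathcal C\cap\Gamma)>0$ for an embedded $C^1$ curve $\Gamma$. No tangent line is orthogonal to both $e_1$ and $e_2$, so for some $i\in\{1,2\}$ the tangent of $\Gamma$ is not orthogonal to $e_i$ on a Borel set $S\subset\mathcal C\cap\Gamma$ with $\mathcal H^1(S)>0$. By the area formula the integral over the line $\mathbb Re_i$ of the number of points of $S$ in each fiber is positive, so the $i$-th projection of $S\subset\mathcal C$ has positive measure. This is a contradiction.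

**Step 3: exceptional directions in the plane.** This step records the planar information in the form needed. Since $\mathcal H^1(\mathcal C)<\infty$, Besicovitch's projection theorem (Mattila's book, Thm 18.1) gives $\mathcal L^1(P_e\mathcal C)=0$ for a.e. $e\in S^1$, where $P_e$ is the projection onto $\mathbb Re$. Let $\Theta_0\subset S^1$ be the set of $\theta$ such that $\mathcal L^1(P_e\mathcal C)>0$ for $e\in S^1$, $e\perp\theta$ (the two choices $\pm e$ give the same projection). It is null, and it is Borel by fact 4 with $n=2$, $m=1$, $\varepsilon=0$.

**Step 4: almost every $V$ contains a good direction of $L$.** This step transfers the planar fact to $G(n,m)$. Let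
$$Y=\{y\in L:|y|=1,\ y'=0\ \text{or}\ y'/|y'|\in\Theta_0\}.$$
The cone over $Y$ is contained in $\{y\in L:y'=0\text{ or }y'/|y'|\in\Theta_0\}$. The part $y'=0$ has codimension $2$ in $L$, and the rest is $\mathcal L^{k+1}$-null by polar coordinates in $\mathbb R^2$ and Fubini. So the cone is $\mathcal L^{k+1}$-null, and by polar coordinates in $L$, $\mathcal H^k(Y)=0$. Since $Y$ is Borel and $0\notin Y$, Lemma 1(c) with $x=0$ gives $V\cap Y=\emptyset$ for a.e. $V$. Fix such a $V$, and $W=V^\perp$. As $\dim(V\cap L)\ge m+(k+1)-n=1$, there is a unit vector $v\in V\cap L$. Since $v\notin Y$, we have $v'\ne0$ and $v'/|v'|\notin\Theta_0$.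

**Step 5: sliding along $v$.** This step shows that $P_WU$ is null. Let $e\in S^1$, $e\perp v'$. For $(c,z)\in U$ put $s=\langle c,v'\rangle/|v'|^2$, so that $c=\langle c,e\rangle e+sv'$. Because $v\in V$, $P_Wv=0$, and
$$P_W(c,z)=P_W\big((c,z)-sv\big)=P_W\big(\langle c,e\rangle e,\ z-sv''\big).$$
Hence $P_WU\subset P_W(H)$ with $H=\{(te,\zeta):t\in\langle\mathcal C,e\rangle,\ \zeta\in\mathbb R^{k-1}\}$ and $\langle\mathcal C,e\rangle=\{\langle c,e\rangle:c\in\mathcal C\}$. Since $v'/|v'|\notin\Theta_0$, $\mathcal L^1(\langle\mathcal C,e\rangle)=0$. So $H$, which is isometric to $\langle\mathcal C,e\rangle\times\mathbb R^{k-1}$, is $\mathcal H^k$-null. As $P_W$ is Lipschitz, $\mathcal H^k(P_WU)=0$. $\square$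

## Rectifiable points: the proof of Theorem D

The fixed-$V$ approach, which stalled because the null set of bad $w\in W$ can pull back to a large set, succeeds on rectifiable sets: there the area formula controls the pullback.

**(i)$\Rightarrow$(ii), Step 1: reduction and the bad set.** This step sets up the Fubini argument. Let $A$ be rectifiable, $E\supset A$ Suslin, $\mathcal H^k(E)<\infty$. Since countably many embedded $C^1$ submanifolds cover $\mathcal H^k$-almost all of $A$, it suffices to treat $A\cap\Gamma$ for one such $\Gamma$ of dimension $k$. Let
$$\mathcal B=\{(x,V)\in A\times G:E\cap\tau_xV\text{ is infinite}\},$$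
which is measurable.

**(i)$\Rightarrow$(ii), Step 2: for fixed $V$, bad points are points of degenerate tangency.** This step pulls back the null set. Fix $V$ and $W=V^\perp$. By Lemma 1(b) the set $\{w\in W:E\cap P_W^{-1}w\text{ is infinite}\}$ is $\mathcal L^k$-null, so it lies in a Borel null set $Z_V\subset W$. By the area formula
$$\int_{\Gamma\cap P_W^{-1}Z_V}J(P_W|_{T_x\Gamma})\,d\mathcal H^k(x)=c\int_{Z_V}\#(\Gamma\cap P_W^{-1}w)\,d\mathcal L^k(w)=0.$$
If $(x,V)\in\mathcal B$ and $x\in\Gamma$, then $x\in\Gamma\cap P_W^{-1}Z_V$. So for $\mathcal H^k$-a.e. $x\in\Gamma$ with $(x,V)\in\mathcal B$ the Jacobian vanishes, that is, $T_x\Gamma\cap V\ne\{0\}$.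

**(i)$\Rightarrow$(ii), Step 3: degenerate tangency is rare.** This step finishes by changing the order of integration. The set $\{(x,V)\in\Gamma\times G:V\cap T_x\Gamma\ne\{0\}\}$ is relatively closed in $\Gamma\times G$, because $T_x\Gamma$ depends continuously on $x$. So Fubini applies and gives
$$(\mathcal H^k\times\gamma)\big(\mathcal B\cap(\Gamma\times G)\big)\le\int_{A\cap\Gamma}\gamma\{V:V\cap T_x\Gamma\ne\{0\}\}\,d\mathcal H^k(x).$$
The integrand is $0$: the unit sphere of $T_x\Gamma$ has dimension $k-1$, so it is $\mathcal H^k$-null, and it does not contain $0$. By Lemma 1(c) with base point $0$, a.e. $V$ misses it. Hence $\mathcal B\cap(\Gamma\times G)$ is null, which is (ii) on $A\cap\Gamma$.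

**(ii)$\Rightarrow$(i), Step 1: isolating the unrectifiable part.** We argue by contraposition, and this step finds a set to which Theorem C applies. Suppose $A$ is not rectifiable. Among countable unions $H$ of $k$-dimensional embedded $C^1$ submanifolds choose one maximizing $\mathcal H^k(A\cap H)$. The supremum is finite and is attained by the union of a maximizing sequence. Embedded submanifolds are locally closed, so $H$ is Borel and $A_u=A\setminus H$ is Suslin. It is purely unrectifiable, since a submanifold meeting $A_u$ in positive measure could be added to $H$ and would increase $\mathcal H^k(A\cap H)$. And $\mathcal H^k(A_u)>0$, since otherwise $A$ would be rectifiable.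

**(ii)$\Rightarrow$(i), Step 2: adding the skeletons.** This step produces an $E$ violating (ii). By the Besicovitch–Federer theorem, $\mathcal L^k(P_{V^\perp}A_u)=0$ for $\gamma$-a.e. $V$. Theorem C applied to $A_u$ gives $R$ with $\mathcal H^k(R)<\infty$ such that $(A_u\cup R)\cap\tau_xV$ is infinite for a.e. $(x,V)\in A_u\times G$. Let $E=A\cup R$. It is Suslin, contains $A$, has $\mathcal H^k(E)<\infty$, and $E\cap\tau_xV$ is infinite for a.e. $(x,V)$ in the set $A_u\times G$ of positive measure. So (ii) fails.

**The last sentence of Theorem D.** To get it, choose $H$ as above with $E$ in place of $A$, so that $E\cap H$ is the rectifiable part of $E$. Applying (i)$\Rightarrow$(ii) to the rectifiable set $E\cap H\subset E$ gives finiteness of $E\cap\tau_xV$ for a.e. $(x,V)\in(E\cap H)\times G$. If $E$ is rectifiable, this is a.e. $(x,V)\in E\times G$. $\square$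

**Remark.** In Theorem C we have $\mathcal H^k(A)/\mathcal H^k(E)\ge\mathcal H^k(A)/(\mathcal H^k(A)+\varepsilon)$, and the set $U$ of the preceding section is an admissible $A$. So finiteness can fail on a subset whose relative measure in $E$ is as close to $1$ as desired. The added part $R$ consists of pieces of $k$-planes and is rectifiable, and at a.e. point of it finiteness holds by Theorem D. The argument does not settle whether finiteness can fail for a purely unrectifiable $E$.
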